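\title{The rectangle algebra and continuous images of $\mathbb N^*$}

\begin{abstract}
The rectangle algebra is the algebra of subsets of $\mathbb N^{\mathbb N}$ generated by the products $\prod_i A_i$ with $A_i\subseteq\mathbb N$. M.~Bell asked whether ZFC proves that its Stone space is a continuous image of $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. We show that it does not, provided ZFC is consistent: the Stone space is such an image under the Continuum Hypothesis, and it is not in the Laver model. The core of the proof is a combinatorial lemma on Laver trees. We also show in ZFC that the Stone space is a continuous image of $(\mathbb N\times\beta\mathbb N)^*$, and that the subalgebra generated by the rectangles with finite sides embeds in $\mathcal P(\mathbb N)/\mathrm{fin}$.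
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb N=\{0,1,2,\dots\}$ carry the discrete topology, let $\beta\mathbb N$ be its \v{C}ech--Stone compactification, and let $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. All maps between spaces are continuous. A \emph{rectangle} is a subset of $\mathbb N^{\mathbb N}$ of the form
\[
R(A)=\prod_{i\in\mathbb N}A_i,\qquad A=(A_i)_{i\in\mathbb N}\in\mathcal P(\mathbb N)^{\mathbb N},
\]
and the sets $A_i$ are its \emph{sides}. The \emph{rectangle algebra} $\mathbb B$ is the algebra of subsets of $\mathbb N^{\mathbb N}$ generated by the rectangles, and $K$ denotes its Stone space. The following question of M.~Bell is posed in \cite{head}.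

\begin{quote}
\emph{Can one show, without additional set-theoretic axioms, that $K$ is a continuous image of $\mathbb N^*$?}
\end{quote}

The answer is no. By the \emph{Laver model} we mean the extension of a model of CH by the countable support iteration of Laver forcing of length $\omega_2$; the definitions are recalled in Sections~\ref{sec:trees}--\ref{sec:model}.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] CH implies that $K$ is a continuous image of $\mathbb N^*$.
\item[(b)] In the Laver model $K$ is not a continuous image of $\mathbb N^*$.
\end{enumerate}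
\end{theorem}

If ZFC is consistent, then so is ZFC${}+{}$CH, and the Laver model can be built over a model of CH. So ZFC, if consistent, neither proves nor refutes that $K$ is a continuous image of $\mathbb N^*$.

\subsection*{Translation into Boolean algebras}
The Stone space of a Boolean algebra is the space of its ultrafilters, with basic open sets $\{U:b\in U\}$ for $b$ in the algebra. It is compact, Hausdorff and zero-dimensional, its algebra of clopen sets is the given algebra, and every compact zero-dimensional Hausdorff space is the Stone space of its clopen algebra. By Stone duality, one such space maps onto another if and only if the clopen algebra of the second embeds in that of the first. The clopen algebra of $\mathbb N^*$ is $\mathcal P(\mathbb N)/\mathrm{fin}$, the power set of $\mathbb N$ modulo the ideal of finite sets. Hence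
\begin{equation}\label{eq:dual}
K\text{ is a continuous image of }\mathbb N^*\iff \mathbb B\text{ embeds in }\mathcal P(\mathbb N)/\mathrm{fin}.
\end{equation}
Any countably infinite set may replace $\mathbb N$ on the right. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
There are $\mathfrak c$ rectangles and every member of $\mathbb B$ is a finite Boolean combination of them, so $|\mathbb B|=\mathfrak c$, which is $\aleph_1$ under CH. By Parovi\v{c}enko's theorem every Boolean algebra of size at most $\aleph_1$ embeds in $\mathcal P(\mathbb N)/\mathrm{fin}$. Apply \eqref{eq:dual}.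
\end{proof}

\subsection*{Why one might expect a proof in ZFC}
The embedding given by CH uses only the size of $\mathbb B$. But $\mathbb B$ is a concrete algebra, and large parts of it embed by explicit formulas. Suppose that $\mathbb B'$ is a subalgebra of $\mathcal P(\mathbb N^{\mathbb N})$ and that a countable set $D\subseteq\mathbb N^{\mathbb N}$ meets every nonempty member of $\mathbb B'$. Then $b\mapsto(b\cap D)\times\mathbb N$ embeds $\mathbb B'$ in $\mathcal P(D\times\mathbb N)/\mathrm{fin}$. This applies to the subalgebra generated by the rectangles all but finitely many of whose sides are $\mathbb N$: each of its members depends on finitely many coordinates, so $D$ can be the set of eventually zero sequences. It does not apply to $\mathbb B$, because every singleton $\{f\}$ is a rectangle. Singletons alone are no obstacle either: the branches $\{f\restriction n:n\in\mathbb N\}$ are infinite subsets of the countable set $\mathbb N^{<\omega}$ of finite sequences, and distinct branches have finite intersection. This assignment extends to all rectangles with finite sides, and a variant of it handles all of $\mathbb B$ with a different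 target space. For a space $Y$ put $Y^*=\beta Y\setminus Y$.

\begin{theorem}\label{thm:zfc}
\begin{enumerate}
\item[(a)] (ZFC) $K$ is a continuous image of $(\mathbb N\times\beta\mathbb N)^*$. Hence in the Laver model $(\mathbb N\times\beta\mathbb N)^*$ is not a continuous image of $\mathbb N^*$.
\item[(b)] (ZFC) The subalgebra of $\mathbb B$ generated by the rectangles all of whose sides are finite embeds in $\mathcal P(\mathbb N)/\mathrm{fin}$.
\end{enumerate}
\end{theorem}

So the widest rectangles and the narrowest rectangles each generate an algebra that embeds in ZFC, and it is tempting to guess that the two embeddings can be merged. Theorem~\ref{thm:main}(b) says that ZFC cannot do this.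

\subsection*{Rectangle systems}
The proof of Theorem~\ref{thm:main}(b) uses very little of an embedding. Let $\mathcal R=(\mathcal P(\mathbb N)\setminus\{\emptyset\})^{\mathbb N}$; its members describe the nonempty rectangles. For $A,B\in\mathcal R$ write $A\le B$ if $A_i\subseteq B_i$ for all $i$. A \emph{rectangle system} is a family $(X_A)_{A\in\mathcal R}$ of subsets of $\mathbb N$ such that
\begin{enumerate}
\item[(i)] $A\le B$ implies $X_A\subseteq^*X_B$;
\item[(ii)] if $A_i\cap B_i=\emptyset$ for some $i$, then $X_A\cap X_B$ is finite.
\end{enumerate}

\begin{theorem}\label{thm:system}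
In the Laver model there is no rectangle system consisting of infinite sets.
\end{theorem}

All three requirements are needed: $X_A=\emptyset$ satisfies (i) and (ii), $X_A=\mathbb N$ satisfies (i), and a family of $\mathfrak c$ infinite sets with pairwise finite intersections, indexed by $\mathcal R$, satisfies (ii).

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) from Theorem~\ref{thm:system}]
Let $e:\mathbb B\to\mathcal P(\mathbb N)/\mathrm{fin}$ be an embedding, and for $A\in\mathcal R$ let $X_A\subseteq\mathbb N$ represent $e(R(A))$. Each $X_A$ is infinite because $R(A)\ne\emptyset$. If $A\le B$ then $R(A)\subseteq R(B)$, which gives (i). If $A_i\cap B_i=\emptyset$ then $R(A)\cap R(B)=\emptyset$, which gives (ii). By Theorem~\ref{thm:system} no such $e$ exists in the Laver model; apply \eqref{eq:dual}.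
\end{proof}

The same argument, with Theorem~\ref{thm:main}(a), shows that rectangle systems of infinite sets exist under CH.

Two kinds of members of $\mathcal R$ have names. For $f\in\mathbb N^{\mathbb N}$ let $\widehat f=(\{f(i)\})_{i\in\mathbb N}$, so that $R(\widehat f)=\{f\}$. For $i\in\mathbb N$ and $\emptyset\ne a\subseteq\mathbb N$ let $[i:a]\in\mathcal R$ have $i$-th side $a$ and all other sides $\mathbb N$. Intervals $[j,j')$ and $[j,\infty)$ are intervals of natural numbers, and $[j,j')=\emptyset$ if $j\ge j'$.

Section~\ref{sec:zfc} proves Theorem~\ref{thm:zfc}, which is not needed for the other results but shows where the obstruction lies. Section~\ref{sec:trees} contains the combinatorial core, a ZFC lemma about Laver trees. Section~\ref{sec:step} turns it into a statement about adding one Laver real, and Section~\ref{sec:model} deduces Theorem~\ref{thm:system}.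

\section{The tree of a rectangle}\label{sec:zfc}

For $A\in\mathcal P(\mathbb N)^{\mathbb N}$ let
\[
T_A=\{s\in\mathbb N^{<\omega}: s(i)\in A_i\text{ for all }i<|s|\},
\]
where $|s|$ is the length of $s$. Writing $A\cap B=(A_i\cap B_i)_{i\in\mathbb N}$, we have $T_A\cap T_B=T_{A\cap B}$ and $R(A)\cap R(B)=R(A\cap B)$. The next lemma says that the trees cover one another as the rectangles do.

\begin{lemma}\label{lem:tree}
Let $A,B^1,\dots,B^k\in\mathcal P(\mathbb N)^{\mathbb N}$, $k\ge0$.
\begin{enumerate}
\item[(a)] If $\emptyset\ne R(A)\subseteq\bigcup_jR(B^j)$, then $T_A\subseteq\bigcup_jT_{B^j}$.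
\item[(b)] If $f\in R(A)\setminus\bigcup_jR(B^j)$, then $f\restriction n\in T_A\setminus\bigcup_jT_{B^j}$ for all large $n$.
\item[(c)] If $A_n=\emptyset$, then all members of $T_A$ have length at most $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All sides of $A$ are nonempty, so each $s\in T_A$ extends to some $f\in R(A)$. Then $f\in R(B^j)$ for some $j$, and $s\in T_{B^j}$. (b) For each $j$ there is $i_j$ with $f(i_j)\notin B^j_{i_j}$; any $n>\max_ji_j$ works. (c) A node $s\in T_A$ with $|s|>n$ would have $s(n)\in A_n$.
\end{proof}

To pass from generators to the algebra we use Sikorski's extension criterion in the following form.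

\begin{lemma}\label{lem:sikorski}
Let $\Gamma$ generate a Boolean algebra $\mathbb A$, contain $1$, and be closed under finite meets. Let $g$ map $\Gamma$ into a Boolean algebra, preserve $1$ and finite meets, and satisfy
\begin{equation}\label{eq:sik}
x\le y_1\vee\dots\vee y_k\iff g(x)\le g(y_1)\vee\dots\vee g(y_k)
\end{equation}
for all $k\ge0$ and $x,y_1,\dots,y_k\in\Gamma$ (the empty join is $0$). Then $g$ extends to an embedding of $\mathbb A$.
\end{lemma}

\begin{proof}
Sikorski's criterion says that $g$ extends to a homomorphism if every relation $x_1\wedge\dots\wedge x_m\le y_1\vee\dots\vee y_k$ between generators is preserved. Since $x_1\wedge\dots\wedge x_m\in\Gamma$ and $g$ preserves $1$ and meets, this follows from the forward direction of \eqref{eq:sik}. Every element of $\mathbb A$ is a finite join of elements $x\wedge\neg y_1\wedge\dots\wedge\neg y_k$, and by the backward direction a nonzero element of this form has nonzero image. So the kernel is trivial.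
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(b)]
Let $\Gamma$ consist of $\mathbb N^{\mathbb N}$ and the rectangles $R(A)$ with all $A_i$ finite. Let $g(\mathbb N^{\mathbb N})=1$ and $g(R(A))=T_A/\mathrm{fin}\in\mathcal P(\mathbb N^{<\omega})/\mathrm{fin}$ for finite-sided $A$. A nonempty rectangle determines its sides. If $A$ has finite sides and $A_n=\emptyset$, then $T_A$ consists of sequences of length at most $n$ with entries from finite sets, so it is finite. Hence $g$ is well defined and $g(\emptyset)=0$, and $g$ preserves meets because $T_A\cap T_B=T_{A\cap B}$.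

We check \eqref{eq:sik}. If $x=\emptyset$, or some $y_j$ is $\mathbb N^{\mathbb N}$, both sides hold. So let $y_j=R(B^j)$ with $B^j$ finite-sided. If $x=R(A)\neq\emptyset$ with $A$ finite-sided, the forward direction is Lemma~\ref{lem:tree}(a), and the backward direction is Lemma~\ref{lem:tree}(b), which provides infinitely many nodes in $T_A\setminus\bigcup_jT_{B^j}$. If $x=\mathbb N^{\mathbb N}$, both sides fail: for each of the infinitely many $m\notin\bigcup_jB^j_0$, a function $f$ with $f(0)=m$ lies in no $R(B^j)$, and the node $\langle m\rangle$ lies in no $T_{B^j}$.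
\end{proof}

For rectangles with infinite sides the map $A\mapsto T_A$ still satisfies (i) and its values on $\mathcal R$ are infinite, but (ii) fails: for disjoint $a,b$ the set $T_{[i:a]}\cap T_{[i:b]}$ consists of all sequences of length at most $i$, and is infinite when $i\ge1$. Enlarging the ideal repairs this and changes the target space.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(a)]
Let $I$ be the ideal of subsets of $\mathbb N^{<\omega}$ whose members have bounded length, let $\Gamma$ be the set of all rectangles, and put $g(R(A))=T_A/I$. By Lemma~\ref{lem:tree}(c), $T_A\in I$ whenever $R(A)=\emptyset$, so $g$ is well defined; it preserves $1$ and meets. In \eqref{eq:sik} both sides hold if $x=\emptyset$. Otherwise Lemma~\ref{lem:tree}(a) gives the forward direction, and Lemma~\ref{lem:tree}(b) gives the backward one, since the nodes $f\restriction n$ have unbounded length. So $\mathbb B$ embeds in $\mathcal P(\mathbb N^{<\omega})/I$. Identify each level $\mathbb N^{n+1}$ with $\mathbb N$. The map $E\mapsto(E\cap\mathbb N^{n+1})_{n\in\mathbb N}$ is a homomorphism of $\mathcal P(\mathbb N^{<\omega})$ onto $\mathcal P(\mathbb N)^{\mathbb N}$,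 and $E\in I$ if and only if its image lies in the ideal $J$ of sequences with finitely many nonempty terms. Hence $\mathbb B$ embeds in $\mathcal P(\mathbb N)^{\mathbb N}/J$.

Let $Y=\mathbb N\times\beta\mathbb N$. By Stone duality it remains to show that $Y^*$ is compact and zero-dimensional with clopen algebra $\mathcal P(\mathbb N)^{\mathbb N}/J$.

\emph{Clopen sets of $Y$ and $\beta Y$.} The clopen subsets of $\beta\mathbb N$ are the closures of subsets of $\mathbb N$, so $C\mapsto(\{m\in\mathbb N:(n,m)\in C\})_{n\in\mathbb N}$ identifies the clopen algebra of $Y$ with $\mathcal P(\mathbb N)^{\mathbb N}$. A clopen $C$ is compact if and only if it meets finitely many fibers $\{n\}\times\beta\mathbb N$, that is, if and only if it corresponds to a member of $J$. The indicator function of a clopen $C\subseteq Y$ extends to a map $\beta Y\to\{0,1\}$, and by density of $Y$ the preimage of $1$ is the closure $\overline C$ in $\beta Y$. So $C\mapsto\overline C$ is an isomorphism onto the clopen algebra of $\beta Y$, with inverse $D\mapsto D\cap Y$.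

\emph{$\beta Y$ is zero-dimensional.} Disjoint closed subsets of $Y$ are separated by a clopen set, since this can be done in each compact zero-dimensional fiber separately. Let $x\in U\subseteq\beta Y$ with $U$ open, and take $h:\beta Y\to[0,1]$ with $h(x)=0$ and $h=1$ off $U$. Let $C\subseteq Y$ be clopen, containing $Y\cap\{h\le1/3\}$ and disjoint from $\{h\ge2/3\}$. Then $x\in\overline C$, because every neighborhood of $x$ meets $Y\cap\{h<1/3\}$, and $\overline C\subseteq\{h\le2/3\}\subseteq U$.

\emph{The remainder.} As $Y$ is locally compact, it is open in $\beta Y$, so $Y^*$ is compact; it is zero-dimensional as a subspace of $\beta Y$. If $D\subseteq Y^*$ is relatively clopen, then $D$ and $Y^*\setminus D$ are disjoint compact subsets of $\beta Y$, and a clopen subset of $\beta Y$ separates them. So the homomorphism $C\mapsto\overline C\cap Y^*$ is onto the clopen algebra of $Y^*$. Its kernel is $J$: since $\overline C\cap Y=C$, we have $\overline C\cap Y^*=\emptyset$ if and only if $\overline C=C$, that is, if and only if $C$ is compact.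

Thus $K$ is a continuous image of $Y^*$. If $Y^*$ were a continuous image of $\mathbb N^*$, then so would be $K$; in the Laver model this is excluded by Theorem~\ref{thm:main}(b).
\end{proof}

\begin{remark}\label{rem:dominating}
One can also try to repair (ii) by shrinking the trees. If $D\subseteq\mathbb N^{<\omega}$ meets every level in a finite set, then $X_A=T_A\cap D$ satisfies (i) and (ii). But now some $X_A$ are finite: if $f(n)>s(n)$ for all $n$ and all $s\in D\cap\mathbb N^{n+1}$, then $X_{\widehat f}$ contains at most the empty sequence. The trouble comes from fast-growing $f$, and this suggests a forcing that adds a very fast-growing function.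
\end{remark}

\section{Rectangles around a Laver tree}\label{sec:trees}

A \emph{tree} is a subset of $\mathbb N^{<\omega}$ closed under initial segments; $t^{\frown}j$ is $t$ followed by $j$, and $\mathrm{succ}_p(t)=\{j:t^{\frown}j\in p\}$. A \emph{Laver tree} is a tree $p$ with a node $s_p\in p$, its \emph{stem}, such that every $t\in p$ is comparable with $s_p$ and $\mathrm{succ}_p(t)$ is infinite for every $t$ in
\[
p^+=\{t\in p:t\supseteq s_p\}.
\]
Write $q\le p$ if $q\subseteq p$, and $q\le^0p$ if moreover $s_q=s_p$. If $q\le p$ then $s_q\in p^+$, since $s_q$ has infinitely many immediate successors in $p$. For $t\in p^+$ the tree $p_t=\{u\in p:u\text{ is comparable with }t\}$ is a Laver tree with stem $t$. The basic operation is \emph{thinning}: given infinite sets $E(s)\subseteq\mathrm{succ}_p(s)$ for $s\in p^+$, the nodes $t\in p$ with $t(|s|)\in E(s)$ whenever $s_p\subseteq s\subsetneq t$ form a Laver tree $q\le^0p$.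

Fix a rectangle system $(X_A)_{A\in\mathcal R}$. Think of it as already constructed, and of $f$ as a new function, a branch of a Laver tree, to which the system has to be extended. The set $Z=X_{\widehat f}$ should be infinite, and (i) demands $Z\subseteq^*X_A$ for every old $A$ with $f\in R(A)$. We want to defeat each proposal for $Z$ by finding a Laver tree $q$ and an $A\in\mathcal R$ such that $q\subseteq T_A$, so that all branches of $q$ lie in $R(A)$, while $Z\not\subseteq^*X_A$.

\begin{example}[$Z$ does not depend on $f$]\label{ex:fixed}
Let $Z$ be infinite, $p$ a Laver tree and $i=|s_p|$. Split $\mathrm{succ}_p(s_p)$ into infinite sets $a^0,a^1$. By (ii), $X_{[i:a^0]}\cap X_{[i:a^1]}$ is finite, so $Z\not\subseteq^*X_{[i:a^l]}$ for some $l\in\{0,1\}$. Thin $p$ at the stem only, keeping $a^l$. The resulting $q\le^0p$ is contained in $T_{[i:a^l]}$.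
\end{example}

One coordinate was enough here. When $Z$ is revealed only gradually, as $f$ is, no finite number of coordinates is used once and for all; the rectangle has to react infinitely often.

\begin{example}[$Z$ is the range of $f$]\label{ex:range}
We find $A\in\mathcal R$ and a Laver tree $q\subseteq T_A$ with empty stem such that no branch of $q$ takes a value in $X_A$. Let $a^0$ be the set of even and $a^1$ the set of odd numbers. By (ii) we can remove a finite set from $X_{[i:a^0]}$ and obtain \emph{disjoint} sets $Y_i^0=^*X_{[i:a^0]}$ and $Y_i^1=X_{[i:a^1]}$. Put $A_0=\mathbb N$. Given the infinite set $A_n$, choose $l_n\in\{0,1\}$ with $A_n\setminus Y_{n+1}^{l_n}$ infinite, which is possible as $Y^0_{n+1}\cap Y^1_{n+1}=\emptyset$, and put $A_{n+1}=a^{l_n}$. For every $n$ we have $A\le[n+1:a^{l_n}]$, so $X_A\subseteq^*Y_{n+1}^{l_n}$ by (i), and therefore $A'_n=A_n\setminus X_A$ is infinite. Let $q=T_{A'}$.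
\end{example}

The example shows both mechanisms of the proof. A single rectangle makes infinitely many choices, and the choice at coordinate $n+1$ pushes $X_A$ off infinitely many possible values of $f(n)$. The finite errors in (i), which are known only after $A$ is complete, cost finitely many successors at each node, and a Laver tree can afford that.

In general, we shall cut $Z$ into the pieces $Z\cap[f(n-1),f(n))$, and the node $v=f\restriction(n+1)$ will determine a list $\mathcal C_v$ of at most $2^n$ candidates for the $n$-th piece. Write $v=s^{\frown}j^{\frown}j'$, so that $|s|=n-1$ and the piece lies in $[j,j')$. Three things change.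
\begin{itemize}
\item There are up to $2^n$ candidates, so $2^n+1$ disjoint sets, or \emph{colors}, replace $Y^0,Y^1$.
\item The right color depends on the node and not only on its level, while a rectangle has one side per coordinate. So each node $s$ gets a coordinate $i(s)$ of its own.
\item The finite error is avoided by taking $j$ large, so the color must be known before $j$ is chosen. A priori it depends on $s$, $j$ and $j'$; two applications of the pigeonhole principle make it depend on $s$ alone.
\end{itemize}

\begin{lemma}\label{lem:core}
Let $(X_A)_{A\in\mathcal R}$ be a rectangle system and $p$ a Laver tree. For each node $v=s^{\frown}j^{\frown}j'\in p$ with $s\in p^+$ let $\mathcal C_v$ be a family of at most $2^{|s|+1}$ nonempty subsets of $[j,\infty)$. Then there are $q\le^0p$ and $A\in\mathcal R$ such that $q\subseteq T_A$ and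
\[
c\not\subseteq X_A\qquad\text{for all }v\in q\text{ with }|v|\ge|s_p|+2\text{ and all }c\in\mathcal C_v .
\]
\end{lemma}

\begin{proof}
Let $N=|s_p|$ and $k(s)=2^{|s|+1}$.

\emph{Step 1: coordinates and colors.} Enumerate the countable set $p^+$ and choose recursively distinct numbers $i(s)\ge|s|+2$, $s\in p^+$. Fix $s\in p^+$. Whatever color is chosen for $s$, the side at coordinate $i(s)$ must leave infinitely many successors to every node of length $i(s)$. So we choose pairwise disjoint sets $a_s^0,\dots,a_s^{k(s)}\subseteq\mathbb N$ such that
\begin{equation}\label{eq:meet}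
a_s^l\cap\mathrm{succ}_p(u)\text{ is infinite for all }l\le k(s)\text{ and }u\in p\text{ with }|u|=i(s).
\end{equation}
To do so, note that such $u$ lie in $p^+$ as $i(s)>N$, enumerate the triples $(u,l,r)$ with $r\in\mathbb N$, pick recursively distinct points $x_{u,l,r}\in\mathrm{succ}_p(u)$, and let $a_s^l$ be the set of all $x_{u,l,r}$. By (ii) the $k(s)+1$ sets $X_{[i(s):a_s^l]}$ have pairwise finite intersections. Removing a finite set from each, we get pairwise disjoint sets $Y_s^l=^*X_{[i(s):a_s^l]}$, $l\le k(s)$. This is the only use of (ii).

\emph{Step 2: a free color for each $v$.} Let $v=s^{\frown}j^{\frown}j'\in p$ with $s\in p^+$. A nonempty set is contained in at most one of the disjoint sets $Y_s^0,\dots,Y_s^{k(s)}$, and $|\mathcal C_v|\le k(s)$. So there is $\lambda(v)\le k(s)$ with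
\begin{equation}\label{eq:free}
c\not\subseteq Y_s^{\lambda(v)}\qquad\text{for all }c\in\mathcal C_v .
\end{equation}

\emph{Step 3: making the color depend on $s$ only.} We construct $q'\le^0p$, $A\in\mathcal R$ and $l(s)\le k(s)$ for $s\in (q')^+$ such that $q'\subseteq T_A$ and, for all $s\in(q')^+$,
\begin{equation}\label{eq:hom}
A_{i(s)}=a_s^{l(s)},\qquad \lambda(s^{\frown}j^{\frown}j')=l(s)\text{ whenever }s^{\frown}j^{\frown}j'\in q'.
\end{equation}
The thinning and the rectangle depend on each other: $l(s)$ is found by thinning at coordinates $|s|$ and $|s|+1$, inside the sides $A_{|s|}$ and $A_{|s|+1}$, and it determines the side $A_{i(s)}$. Because $i(s)\ge|s|+2$, a recursion on the level resolves this. It produces the levels $B_n\subseteq p\cap\mathbb N^n$ of $q'$ and, for $s\in B_n$, a provisional set $E'(s)$ and a final set $E(s)$ of successors, both infinite, with $E(s)\subseteq E'(s)\subseteq\mathrm{succ}_p(s)\cap A_n$.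

Put $A_n=\mathbb N$ for $n\le N$, $B_N=\{s_p\}$ and $E'(s_p)=\mathrm{succ}_p(s_p)$. At stage $n>N$ we are given $B_N,\dots,B_{n-1}$, the sets $E'(s)$ for $s\in B_{n-1}$, and the colors $l(s')$ for $s'\in B_N\cup\dots\cup B_{n-2}$.
\begin{enumerate}
\item[(1)] \emph{The side.} If $n=i(s')$ for some $s'\in B_N\cup\dots\cup B_{n-2}$, which is then unique, let $A_n=a_{s'}^{l(s')}$. Otherwise let $A_n=\mathbb N$.
\item[(2)] \emph{Removing the dependence on $j'$.} Let $t=s^{\frown}j$ with $s\in B_{n-1}$ and $j\in E'(s)$. The set $\mathrm{succ}_p(t)\cap A_n$ is infinite by \eqref{eq:meet}, and $\lambda(t^{\frown}j')\le k(s)$ for all $j'$ in it. Choose $\mu(t)\le k(s)$ such that $E'(t)=\{j'\in\mathrm{succ}_p(t)\cap A_n:\lambda(t^{\frown}j')=\mu(t)\}$ is infinite.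
\item[(3)] \emph{Removing the dependence on $j$.} For $s\in B_{n-1}$ choose $l(s)\le k(s)$ such that $E(s)=\{j\in E'(s):\mu(s^{\frown}j)=l(s)\}$ is infinite. Let $B_n=\{s^{\frown}j:s\in B_{n-1},\ j\in E(s)\}$.
\end{enumerate}
Let $q'$ be the set of initial segments of members of $\bigcup_{n\ge N}B_n$. Then $(q')^+=\bigcup_{n\geq N}B_n$ and $\mathrm{succ}_{q'}(s)=E(s)$ for $s\in(q')^+$, so $q'\le^0p$. All $A_n$ are nonempty, so $A\in\mathcal R$. Since $A_n=\mathbb N$ for $n<N$ and $E(s)\subseteq A_{|s|}$, we have $q'\subseteq T_A$. For $s\in(q')^+$ and $n=i(s)$ we have $n>N$ and $|s|\le n-2$, so clause (1) at stage $n$ gives $A_{i(s)}=a_s^{l(s)}$. If $s^{\frown}j^{\frown}j'\in q'$, then $j'\in E(s^{\frown}j)\subseteq E'(s^{\frown}j)$ and $j\in E(s)$, so $\lambda(s^{\frown}j^{\frown}j')=\mu(s^{\frown}j)=l(s)$. This proves \eqref{eq:hom}.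

\emph{Step 4: absorbing the finite errors.} Let $s\in(q')^+$. By \eqref{eq:hom}, $A\le[i(s):a_s^{l(s)}]$, so (i) gives $X_A\subseteq^*Y_s^{l(s)}$. Fix $m(s)$ with $X_A\cap[m(s),\infty)\subseteq Y_s^{l(s)}$. Thin $q'$ to $q\le^0q'$ by keeping the successors $E(s)\cap[m(s),\infty)$ at each $s$. The rectangle is not changed, and $q\subseteq q'\subseteq T_A$.

Let $v\in q$ with $|v|\ge N+2$, say $v=s^{\frown}j^{\frown}j'$ with $s\in q^+$, and let $c\in\mathcal C_v$. By \eqref{eq:free} and \eqref{eq:hom} there is $x\in c\setminus Y_s^{l(s)}$. Since $c\subseteq[j,\infty)$ and $j\ge m(s)$, we have $x\ge m(s)$, hence $x\notin X_A$.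
\end{proof}

\begin{remark}\label{rem:hyp}
Both hypotheses on $\mathcal C_v$ are needed. Adding $0$ to every $X_A$ preserves (i) and (ii), and then $\mathcal C_v=\{\{0\}\}$ violates the conclusion; so the lower bound $j$ matters. The bound on $|\mathcal C_v|$ must not grow with $j'$: if $\mathcal C_v$ consists of all singletons in $[j,j')$, then fixing $s=s_p$ and $j$ and letting $j'\to\infty$ in $q$, the conclusion gives $X_A\cap[j,\infty)=\emptyset$, which is impossible for a system of infinite sets.
\end{remark}

\section{Adding one Laver real}\label{sec:step}

Models are transitive models of ZFC, as usual in forcing arguments. \emph{Laver forcing} $\mathbb L$ is the set of Laver trees ordered by $\le$. If $H$ is a generic filter, the \emph{Laver real} is $f=\bigcup\{s_p:p\in H\}$. Recall that a set of conditions is \emph{predense below} $p$ if every $r\le p$ is compatible with one of them; a statement forced by each of them is then forced by $p$. For $n\ge|s_p|$,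
\begin{equation}\label{eq:predense}
\{p_v:v\in p,\ |v|=n\}\text{ is predense below }p,\text{ and }p_v\Vdash f\restriction n=v.
\end{equation}
Indeed, if $r\le p$ and $t\in r^+$ has length at least $n$, then $r_t\le r$ and $r_t\le p_{t\restriction n}$; and $v$ is the stem of $p_v$. It follows that $f\in\mathbb N^{\mathbb N}$ and that $p$ forces $f\restriction n\in p$ for all $n$. Every condition can be thinned so that $j>s(|s|-1)$ whenever $s^{\frown}j$ is kept and $s\supseteq s_p$ is nonempty, so $f$ is eventually strictly increasing.

The lists $\mathcal C_v$ in Lemma~\ref{lem:core} are attached to \emph{all} long nodes of one tree. To read them off a name we must decide finite objects without lengthening the stem.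

\begin{lemma}[pure decision; Laver]\label{lem:pure}
If $F$ is finite and $p\Vdash\dot\sigma\in F$, then there are $q\le^0p$ and $x\in F$ with $q\Vdash\dot\sigma=x$.
\end{lemma}

\begin{proof}
Call $t\in p^+$ \emph{good} if some $q\le^0p_t$ decides $\dot\sigma$, and \emph{bad} otherwise. Suppose that $t^{\frown}j\in p$ is good for infinitely many $j$, with witnesses $q^j\le^0p_{t^{\frown}j}$. As $F$ is finite, infinitely many $q^j$ force the same value $x$. Their union $q$ satisfies $q\le^0p_t$, and the trees $q_{t^{\frown}j}$ are these $q^j$, so $q\Vdash\dot\sigma=x$ by \eqref{eq:predense}. Thus $t$ is good. Consequently a bad node has infinitely many bad immediate successors. If $s_p$ were bad, then keeping only the bad successors of bad nodes would give $q\le^0p$ with all nodes of $q^+$ bad. Take $r\le q$ deciding $\dot\sigma$. Then $s_r\in q^+$ and $r\le^0p_{s_r}$, so $s_r$ is good, a contradiction.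
\end{proof}

In the application $Z$ does not come from the extension by $f$ but from a larger model, and we need that model to be controlled by the smaller one. An inclusion of models $W_1\subseteq W_2$ has the \emph{Laver property} if for all $g\in\mathbb N^{\mathbb N}\cap W_1$ and all $y\in\mathbb N^{\mathbb N}\cap W_2$ with $y(n)<g(n)$ for all $n$, there is a function $\tau\in W_1$ such that, for all $n$, $\tau(n)$ is a set of at most $2^n$ numbers and $y(n)\in \tau(n)$. The point is that the bound $2^n$ does not depend on $g$; by Remark~\ref{rem:hyp} this is what Lemma~\ref{lem:core} requires. For a model $W$ let $\mathcal R^W=\mathcal R\cap W$; in larger models ``$f\in R(A)$'' means that $f(i)\in A_i$ for all $i$.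

\begin{proposition}\label{prop:step}
Let $W$ be a model and let $(X_A)_{A\in\mathcal R^W}\in W$ be a rectangle system in $W$. Let $H$ be $\mathbb L^W$-generic over $W$ with Laver real $f$, and let $W'\supseteq W[H]$ be a model such that $W[H]\subseteq W'$ has the Laver property. Then in $W'$ there is no infinite $Z\subseteq\mathbb N$ with $Z\subseteq^*X_A$ for every $A\in\mathcal R^W$ with $f\in R(A)$.
\end{proposition}

\begin{proof}
Suppose that $Z\in W'$ is such a set, and let $I_n=[f(n-1),f(n))$ for $n\ge1$.

\emph{Capturing $Z$.} Let $y(0)=0$ and $y(n)=\sum_{x\in Z\cap I_n}2^x$ for $n\ge1$. Then $y(n)<g(n)=2^{f(n)}$ for all $n$, and $g\in W[H]$. Let $\tau\in W[H]$ be given by the Laver property, and for $n\geq1$ let $\mathcal C(n)$ be the family of nonempty $c\subseteq I_n$ with $\sum_{x\in c}2^x\in \tau(n)$. Then $\mathcal C\in W[H]$, and since distinct finite sets have distinct codes,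
\begin{equation}\label{eq:cand}
\mathcal C(n)\text{ is a family of at most }2^n\text{ nonempty subsets of }[f(n-1),f(n))
\end{equation}
for all $n\ge1$. Moreover $Z\cap I_n\in\mathcal C(n)$ whenever $Z\cap I_n\ne\emptyset$. Let $\dot{\mathcal C}$ be a name for $\mathcal C$ and let $p\in H$ force \eqref{eq:cand} for all $n\ge1$.

\emph{A dense set.} Working in $W$, we show that for each $p'\le p$ there are $q\le p'$, $A\in\mathcal R^W$ and $N\in\mathbb N$ such that
\begin{equation}\label{eq:dense}
q\Vdash f\in R(A)\text{ and }c\not\subseteq X_A\text{ for all }n>N\text{ and }c\in\dot{\mathcal C}(n).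
\end{equation}
Let $N=|s_{p'}|$. First we thin $p'$ so that the nodes of length $n+1$ decide $\dot{\mathcal C}(n)$. Put $p^0=p'$. Given $p^m\le^0p'$, let $n=N+m+1$ and let $v\in p^m$ have length $n+1$. The condition $p^m_v$ has stem $v$ and forces $f(n-1)=v(n-1)$ and $f(n)=v(n)$, so by \eqref{eq:cand} it forces $\dot{\mathcal C}(n)$ into the finite set of all families of subsets of $[v(n-1),v(n))$. This is where the upper endpoint of $I_n$ is used. Lemma~\ref{lem:pure} gives $r_v\le^0p^m_v$ and $\mathcal C_v$ with $r_v\Vdash\dot{\mathcal C}(n)=\mathcal C_v$. Since $r_v\le p$, the family $\mathcal C_v$ consists of at most $2^n$ nonempty subsets of $[v(n-1),v(n))$. Let $p^{m+1}$ be the union of the $r_v$ over all $v\in p^m$ of length $n+1$. It has the same nodes of length at most $n+1=N+m+2$ as $p^m$, and $p^{m+1}_v=r_v$; hence $p^{m+1}\le^0p^m$. Let $p^\infty=\bigcap_mp^m$. For each $m$ the trees $p^\infty$ and $p^m$ have the same nodes of length at most $N+m+2$. So every $t\in p^\infty$ extending $s_{p'}$ has the same successor set in $p^\infty$ as in $p^m$ for large $m$, and $p^\infty\le^0p'$. For $v\in p^\infty$ of length $n+1\ge N+2$ we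 have $p^\infty_v\le r_v$.

If $v=s^{\frown}j^{\frown}j'\in p^\infty$ with $|s|\geq N$ and $n=|s|+1$, then $v(n-1)=j$, so $\mathcal C_v$ is a family of at most $2^{|s|+1}$ nonempty subsets of $[j,\infty)$. Apply Lemma~\ref{lem:core} in $W$ to $p^\infty$ and obtain $q\le^0p^\infty$ and $A\in\mathcal R^W$. Since $q$ forces $f\restriction n\in q\subseteq T_A$ for all $n$, it forces $f\in R(A)$. Let $n>N$. For $v\in q$ of length $n+1$ we have $q_v\le r_v$, so $q_v\Vdash\dot{\mathcal C}(n)=\mathcal C_v$, and no member of $\mathcal C_v$ is contained in $X_A$. By \eqref{eq:predense}, $q$ forces that no member of $\dot{\mathcal C}(n)$ is contained in $X_A$. This proves \eqref{eq:dense}.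

\emph{The contradiction.} By genericity some $q$ as in \eqref{eq:dense} lies in $H$; let $A$ and $N$ be the witnesses. Fix $n_0$ with $f(n-1)<f(n)$ for all $n>n_0$. The intervals $I_n$, $n>n_0$, are pairwise disjoint and cover $[f(n_0),\infty)$. As $Z$ is infinite, $Z\cap I_n\ne\emptyset$ for infinitely many $n>\max(n_0,N)$. For each such $n$ we have $Z\cap I_n\in\mathcal C(n)$, so $Z\cap I_n$ contains a point outside $X_A$. These points are distinct, so $Z\not\subseteq^*X_A$, although $A\in\mathcal R^W$ and $f\in R(A)$.
\end{proof}

\begin{remark}
The Laver property cannot be dropped. Let $W\models$ CH, let the system consist of infinite sets, and let $W'$ be an extension of $W[H]$ in which $\mathcal R^W$ is countable. List the $A\in\mathcal R^W$ with $f\in R(A)$ as $A^0,A^1,\dots$ and let $B^k=A^0\cap\dots\cap A^k$, which is again on the list. By (i) the infinite sets $X_{B^k}$ are $\subseteq^*$-decreasing and $X_{B^k}\subseteq^*X_{A^k}$. Picking distinct points $z_k\in X_{B^0}\cap\dots\cap X_{B^k}$ gives a set $Z=\{z_k:k\in\mathbb N\}$ of the kind that the proposition excludes.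
\end{remark}

\section{The Laver model}\label{sec:model}

Let $V\models$ CH. Let $\langle P_\alpha:\alpha\le\omega_2\rangle$ be the countable support iteration of Laver forcing: the iterand at stage $\alpha$ is $\mathbb L$ as computed in the extension by $P_\alpha$, and each condition $r$ is trivial outside a countable set of stages, its \emph{support}. Let $G$ be $P_{\omega_2}$-generic over $V$ and $G_\alpha=\{r\restriction\alpha:r\in G\}$, which is $P_\alpha$-generic. The Laver model is $V[G]$. We use the following facts; see \cite{laver}, \cite[\S\S6.3, 7.3]{bj} and \cite{abraham}.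
\begin{enumerate}
\item[(F1)] Laver forcing is proper, hence so are its countable support iterations; in particular they preserve $\omega_1$. For $\alpha<\omega_2$, $V[G_\alpha]\models$ CH. The forcing $P_{\omega_2}$ has the $\aleph_2$-chain condition: its antichains have size at most $\aleph_1$.
\item[(F2)] If $\delta<\omega_2$ has cofinality $\omega_1$, then every real of $V[G_\delta]$ lies in $V[G_\gamma]$ for some $\gamma<\delta$.
\item[(F3)] $V[G_{\alpha+1}]$ is an extension of $V[G_\alpha]$ by a filter generic for the Laver forcing of $V[G_\alpha]$, and $V[G]$ is obtained from $V[G_{\alpha+1}]$ by a countable support iteration of Laver forcing.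
\item[(F4)] Laver forcing has the Laver property (that is, the inclusion of the ground model in any generic extension has it), and the Laver property is preserved by countable support iterations of proper forcings. With (F3), $V[G_{\alpha+1}]\subseteq V[G]$ has the Laver property.
\end{enumerate}

Proposition~\ref{prop:step} needs a system that lies in the model over which the Laver real is generic. A system in $V[G]$ is indexed by all of $\mathcal R^{V[G]}$ and lies in no intermediate model, but a suitable restriction does.

\begin{lemma}[reflection]\label{lem:reflect}
Let $(X_A)_{A\in\mathcal R}\in V[G]$ be a family of subsets of $\mathbb N$ indexed by $\mathcal R=\mathcal R^{V[G]}$. Then there is $\delta<\omega_2$ such that $(X_A)_{A\in\mathcal R\cap V[G_\delta]}\in V[G_\delta]$.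
\end{lemma}

\begin{proof}
Let $\dot X$ be a name for the family and let $r_0\in G$ force that it is a function from $\mathcal R$ to $\mathcal P(\mathbb N)$. Work in $V$. By (F1), for each $\alpha<\omega_2$ there are $P_\alpha$-names $\dot A^\alpha_\xi$, $\xi<\omega_1$, forced to enumerate $\mathcal R\cap V[G_\alpha]$; we also regard them as $P_{\omega_2}$-names. For $\alpha<\omega_2$, $\xi<\omega_1$ and $x\in\mathbb N$ let $M(\alpha,\xi,x)$ be an antichain that is maximal among antichains of conditions $r\le r_0$ forcing $x\in\dot X(\dot A^\alpha_\xi)$. If $A^\alpha_\xi$ is the value of $\dot A^\alpha_\xi$ in $V[G]$, then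
\begin{equation}\label{eq:nice}
x\in X_{A^\alpha_\xi}\iff G\cap M(\alpha,\xi,x)\ne\emptyset .
\end{equation}
The direction from right to left holds by the choice of $M(\alpha,\xi,x)$. Conversely, if $x\in X_{A^\alpha_\xi}$, some $r\in G$ with $r\le r_0$ forces this; by maximality $M(\alpha,\xi,x)$ is predense below $r$, so $G$ meets it.

Fix $\alpha$. By (F1) there are at most $\aleph_1$ conditions in $\bigcup_{\xi,x}M(\alpha,\xi,x)$, each with countable support, so all these supports are contained in some $b(\alpha)<\omega_2$. Build a strictly increasing sequence $\langle\delta_\eta:\eta<\omega_1\rangle$ in $\omega_2$ with $\delta_{\eta+1}>b(\alpha)$ for all $\alpha\le\delta_\eta$, and let $\delta=\sup_\eta\delta_\eta$. Then $\delta<\omega_2$, $\delta$ has cofinality $\omega_1$, and $b(\alpha)<\delta$ for all $\alpha<\delta$.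

If $r$ has support contained in $\delta$, then $r\in G$ if and only if $r\restriction\delta\in G_\delta$: if $r\restriction\delta=r'\restriction\delta$ with $r'\in G$, then $r'\le r$, as $r$ is trivial from $\delta$ on. So for $\alpha<\delta$ the right side of \eqref{eq:nice} says that $r\restriction\delta\in G_\delta$ for some $r\in M(\alpha,\xi,x)$. The names $\dot A^\alpha_\xi$ and the antichains form sequences in $V$, so the set of pairs $(A^\alpha_\xi,X_{A^\alpha_\xi})$, $\alpha<\delta$, $\xi<\omega_1$, can be computed in $V[G_\delta]$. A member of $\mathcal R$ is coded by a subset of $\mathbb N\times\mathbb N$, so by (F2) every $A\in\mathcal R\cap V[G_\delta]$ is $A^\alpha_\xi$ for some $\alpha<\delta$ and $\xi<\omega_1$. Hence this set of pairs is the required restriction.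
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:system}]
Suppose that $(X_A)_{A\in\mathcal R}\in V[G]$ is a rectangle system of infinite sets. Take $\delta$ from Lemma~\ref{lem:reflect} and let $W=V[G_\delta]$. Conditions (i) and (ii) are absolute for each pair $A,B\in\mathcal R^W$, so $(X_A)_{A\in\mathcal R^W}$ is a rectangle system in $W$. By (F3), $V[G_{\delta+1}]=W[H]$ with $H$ generic for $\mathbb L^W$; let $f$ be its Laver real. By (F4), $W[H]\subseteq W'=V[G]$ has the Laver property. The set $Z=X_{\widehat f}\in W'$ is infinite. If $A\in\mathcal R^W$ and $f\in R(A)$, then $\widehat f\le A$, so $Z\subseteq^*X_A$ by (i) in $V[G]$. This contradicts Proposition~\ref{prop:step}.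
\end{proof}

This completes the proofs of Theorems~\ref{thm:system} and~\ref{thm:main}. Each intermediate model $V[G_\delta]$ satisfies CH and therefore contains rectangle systems of infinite sets. What the proof shows is that none of them can be extended, within $V[G]$, to the singleton of the next Laver real.

\begin{thebibliography}{9}

\bibitem{abraham}
U.~Abraham, \emph{Proper forcing}, Handbook of Set Theory.

\bibitem{bj}
T.~Bartoszy\'nski, H.~Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{head}
\emph{The fourth head of $\beta\mathbb N$}, \texttt{http://www.math.yorku.ca/\textasciitilde{}ifarah/Ftp/2005l29-opit.pdf}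

\bibitem{laver}
R.~Laver, \emph{On the consistency of Borel's conjecture}, Acta Math. 137 (1976).

\end{thebibliography}
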